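\title{Stable homeomorphisms of the pseudo-arc are dense}

\begin{abstract}
A homeomorphism of the pseudo-arc $P$ is primitively stable if it is the identity on a nonempty open set, and stable if it is a finite composition of such homeomorphisms. We show that the stable homeomorphisms are dense in the homeomorphism group of $P$ with the uniform topology. More precisely, if $p$ and $q$ lie in different composants, every homeomorphism of $P$ is a uniform limit of products $h_1h_2$ with $h_1$ the identity near $p$ and $h_2$ the identity near $q$. We also determine the closure of the set of primitively stable homeomorphisms and show that it is a proper subset, so that two factors are needed. The main tool is a version, relative to a point, of the approximate homogeneity theorem of Irwin and Solecki.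
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space. It is \emph{indecomposable} if it is not the union of two proper subcontinua, and \emph{hereditarily indecomposable} if all its subcontinua are indecomposable. It is \emph{chainable} if it has finite open covers $U_1,\dots,U_n$ by sets of arbitrarily small diameter such that $U_i\cap U_j\neq\emptyset$ exactly when $|i-j|\le1$. The \emph{pseudo-arc} $P$ is the unique, up to homeomorphism, hereditarily indecomposable chainable continuum with more than one point. Fix a metric $\rho$ on $P$, and let $\mathcal H(P)$ be the group of homeomorphisms of $P$ onto itself with the metric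
\[
d(g,h)=\sup_{x\in P}\rho(g(x),h(x)).
\]
A homeomorphism $h\in\mathcal H(P)$ is \emph{primitively stable} if it is the identity on some nonempty open subset of $P$, and \emph{stable} if it is a composition of finitely many primitively stable homeomorphisms. The size of the group of stable homeomorphisms measures how much of $\mathcal H(P)$ can be built from moves that each leave some part of the space at rest. It is known that such moves exist: if $U\subset P$ is open, $p\ne q$, and the subcontinuum irreducible between $p$ and $q$ (the smallest subcontinuum containing both) misses the closure of $U$, then some $h\in\mathcal H(P)$ satisfies $h(p)=q$ and $h|_U=\mathrm{id}$. Question~7 of \cite{stable} asks: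

\begin{quote}
Is the set of stable homeomorphisms dense in $\mathcal H(P)$?
\end{quote}

For the simplest chainable continuum, the arc $I=[0,1]$, the answer to the same question is no. A homeomorphism of $I$ that is the identity on an open set is increasing, so all stable homeomorphisms are increasing and fix $0$; they are at distance $1$ from the flip $t\mapsto 1-t$. Orientation is the only obstruction, and a single factor reaches everything else: given an increasing $g$ and $\varepsilon>0$, choose $t_1\in(0,1)$ with $g(t_1)<\varepsilon$ and $0<t_0<\min(t_1,g(t_1))$, and let $h$ be the identity on $[0,t_0]$, equal to $g$ on $[t_1,1]$ and affine on $[t_0,t_1]$; then $h$ is primitively stable and within $\varepsilon$ of $g$.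

The pseudo-arc also carries an invariant of stable homeomorphisms. The \emph{composant} of a point $x$ in a continuum is the union of the proper subcontinua that contain $x$. The composants of $P$ are pairwise disjoint and dense, and homeomorphisms permute them. If $h$ is the identity on an open set $U$, each composant contains a point of $U$, which $h$ fixes; so $h$, and hence every stable homeomorphism, maps each composant onto itself. By analogy with the arc one might guess that this invariant, or a version of the flip, obstructs density. On the other hand, since every composant is dense, it is not apparent how a uniform neighborhood of a homeomorphism could detect what it does to composants. The second view is the correct one. For $p\in P$ put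
\begin{align*}
\mathcal H_{(p)}&=\{h\in\mathcal H(P): h \text{ is the identity on a neighborhood of } p\},\\
\mathcal L_p&=\{h\in\mathcal H(P): h(M)=M \text{ for every subcontinuum } M \text{ containing } p\}.
\end{align*}
The primitively stable homeomorphisms are exactly the elements of $\bigcup_p\mathcal H_{(p)}$.

\begin{theorem}\label{thm:two}
Let $p,q\in P$ lie in different composants. For every $g\in\mathcal H(P)$ and every $\varepsilon>0$ there are $h_1\in\mathcal H_{(p)}$ and $h_2\in\mathcal H_{(q)}$ with $d(g,h_1h_2)<\varepsilon$. In particular, the stable homeomorphisms are dense in $\mathcal H(P)$.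
\end{theorem}

\begin{theorem}\label{thm:one}
For every $p\in P$, the closure of $\mathcal H_{(p)}$ in $\mathcal H(P)$ is $\mathcal L_p$. The closure of the set of primitively stable homeomorphisms is $\bigcup_p\mathcal L_p$, and this closure is not all of $\mathcal H(P)$.
\end{theorem}

Thus the two factors in Theorem~\ref{thm:two} cannot be replaced by one.

Both theorems follow quickly (Sections~\ref{sec:two} and~\ref{sec:one}) from one statement, Proposition~\ref{prop:key}, which decides when a map $g:P\to I$ can be approximated by maps $fh$ with $h\in\mathcal H_{(p)}$. Its proof occupies the last two sections: Section~\ref{sec:interval} solves a problem about paths in a square, and Section~\ref{sec:baf} iterates the solution in a back-and-forth construction.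

\section{Continua, hyperspaces and maps onto the interval}\label{sec:prelim}

Throughout, maps are continuous, $\|\cdot\|$ is the supremum norm of a real function, and composition is written by juxtaposition. An \emph{interval} is a closed interval, possibly a single point. For $K\subset I$, $\operatorname{int}K$ is the interior relative to $I$. The distance from a set to the empty set is $\infty$.

The \emph{Hausdorff distance} $d_H(A,B)$ of nonempty compact sets is the least $r$ such that every point of each set is within $r$ of some point of the other. We use the following properties, each immediate from this description: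
\begin{gather}
d_H([a,b],[a',b'])=\max(|a-a'|,|b-b'|),\label{eq:dH-int}\\
d_H\Big(\bigcup_{j=1}^kA_j,\bigcup_{j=1}^kB_j\Big)\le\max_j d_H(A_j,B_j).\label{eq:dH-union}
\end{gather}
Moreover, $d_H(f(M),g(M))$ is at most the uniform distance of $f$ and $g$, and $M\mapsto f(M)$ is continuous for $d_H$ because $f$ is uniformly continuous. Let $C(P)$ be the space of subcontinua of $P$, points included, with the metric $d_H$.

For (F1)--(F3) below see \cite{nadler1,nadler2}; (F4) is due to Irwin and Solecki \cite{IS}.

\begin{itemize}
\item[(F1)] Two subcontinua of $P$ with a common point are nested: one contains the other. Every subcontinuum $M$ with more than one point is indecomposable; its composants are pairwise disjoint, dense in $M$, and uncountably many.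
\item[(F2)] For each $\delta>0$ there is a surjection $e:P\to I$ all of whose fibers have diameter $<\delta$. For such $e$ there is $\tau>0$ with $|e(x)-e(y)|<\tau\Rightarrow\rho(x,y)<\delta$, because $|e(x)-e(y)|$ is positive on the compact set of pairs with $\rho(x,y)\ge\delta$.
\item[(F3)] The space $C(P)$ is compact. For each $p$ there is an \emph{order arc} from $\{p\}$ to $P$: a map $t\mapsto M_t$ from $I$ to $C(P)$ with $M_0=\{p\}$, $M_1=P$ and $M_t\subset M_{t'}$ for $t\le t'$. There is a \emph{Whitney map}: a map $W:C(P)\to[0,\infty)$ that vanishes on points and satisfies $W(M)<W(M')$ whenever $M\subset M'$ and $M\neq M'$.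
\item[(F4)] If $X$ is a chainable continuum with metric $d_X$, $f_1,f_2:P\to X$ are surjections and $\varepsilon>0$, there is $h\in\mathcal H(P)$ with $d_X(f_1(x),f_2(h(x)))<\varepsilon$ for all $x\in P$.
\end{itemize}

We use (F4) only for $X=I$; by compactness its conclusion then reads $\|f_1-f_2h\|<\varepsilon$. Fact (F2) is the form in which chainability enters: it lets us test closeness of two homeomorphisms $g,h$ by the single number $\|eg-eh\|$. Since distinct composants are disjoint, two points lie in different composants of a continuum $M$ as in (F1) exactly when no proper subcontinuum of $M$ contains both.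

Three lemmas translate between $P$ and $I$. The first says that a map of $P$ onto $I$ can be routed, up to a small error, through any prescribed surjection of $I$, however much it folds. This is the property that the arc lacks.

\begin{lemma}[Lifting]\label{lem:lift}
Let $e:P\to I$ and $\gamma:I\to I$ be surjections and $c>0$. There is a surjection $e':P\to I$ with $\|\gamma e'-e\|<c$.
\end{lemma}

\begin{proof}
Apply (F4) to the surjections $e$ and $\gamma e$: there is $h\in\mathcal H(P)$ with $\|e-\gamma eh\|<c$. Put $e'=eh$.
\end{proof}

\begin{lemma}[Factoring]\label{lem:factor}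
Let $f_1,\dots,f_k:P\to I$ be maps and $\delta,c>0$. There are a surjection $\tilde e:P\to I$ with fibers of diameter $<\delta$ and piecewise linear maps $\lambda_i:I\to I$ with $\|f_i-\lambda_i\tilde e\|<c$ for all $i$.
\end{lemma}

\begin{proof}
Choose $\delta'\in(0,\delta]$ such that $\rho(x,y)<\delta'$ implies $|f_i(x)-f_i(y)|<c/2$ for all $i$. By (F2) choose $\tilde e$ with fibers of diameter $<\delta'$ and $\tau>0$ such that $|\tilde e(x)-\tilde e(y)|<\tau$ implies $\rho(x,y)<\delta'$. Take a partition $0=t_0<\dots<t_N=1$ with steps $<\tau$ and points $x_j\in\tilde e^{-1}(t_j)$. Put $\lambda_i(t_j)=f_i(x_j)$ and extend linearly. If $\tilde e(x)\in[t_j,t_{j+1}]$, then $x$ is within $\delta'$ of $x_j$ and of $x_{j+1}$, so $f_i(x)$ is within $c/2$ of $\lambda_i(t_j)$ and of $\lambda_i(t_{j+1})$. It is then within $c/2$ of $\lambda_i\tilde e(x)$, which lies between these two numbers.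
\end{proof}

\begin{lemma}[Intervals come from continua]\label{lem:onto}
Let $e:P\to I$ be a surjection and $L\subset I$ an interval. There is $M\in C(P)$ with $e(M)=L$.
\end{lemma}

\begin{proof}
If $L$ is a point, take for $M$ a point of its preimage. Let $L=[t_0,t_1]$ with $t_0<t_1$, and let $X=e^{-1}(L)$, $B_0=e^{-1}(t_0)$, $B_1=e^{-1}(t_1)$. If a component $M$ of $X$ meets both $B_0$ and $B_1$, then $e(M)$ is a connected subset of $L$ containing its ends, so $e(M)=L$. Suppose no component does. In a compact metric space the component of a point is the intersection of the clopen sets containing it. So for $x\in B_0$ and $y\in B_1$ some clopen subset of $X$ contains $x$ and not $y$. For fixed $x$, the complements of finitely many of these sets cover $B_1$, and the intersection of these finitely many sets is a clopen set containing $x$ and missing $B_1$. Finitely many such intersections cover $B_0$; their union $X_0$ is clopen in $X$, contains $B_0$ and misses $B_1$. With $X_1=X\setminus X_0$, the sets $e^{-1}[0,t_0]\cup X_0$ and $X_1\cup e^{-1}[t_1,1]$ are closed, nonempty, disjoint and cover $P$, which contradicts connectedness.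
\end{proof}

\section{What a homeomorphism fixing an open set preserves}\label{sec:key}

In a hereditarily indecomposable continuum, being the identity near $p$ has consequences far from $p$.

\begin{lemma}\label{lem:L}
For every $p\in P$, $\mathcal H_{(p)}\subset\mathcal L_p$. For every $M\in C(P)$ the set $\{h\in\mathcal H(P):h(M)=M\}$ is closed; in particular $\mathcal L_p$ is closed.
\end{lemma}

\begin{proof}
Let $h$ be the identity on an open set $V\ni p$, and let $M\ni p$ be a subcontinuum. If $M=\{p\}$, then $h(M)=M$. Otherwise, by (F1), $M$ has a composant that does not contain $p$, and this composant is dense in $M$, so it contains a point $x\in M\cap V$. No proper subcontinuum of $M$ contains both $p$ and $x$. The continua $M$ and $h(M)$ share the point $p$, so they are nested: $h(M)\subset M$ or $h^{-1}(M)\subset M$. Both $h$ and $h^{-1}$ fix $p$ and $x$, so the smaller continuum contains $p$ and $x$ and therefore equals $M$. In either case $h(M)=M$.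

If $h_n\to h$ and $h_n(M)=M$, then $d_H(M,h(M))=d_H(h_n(M),h(M))\le d(h_n,h)\to0$.
\end{proof}

Fact (F4) says that two maps of $P$ onto $I$ differ, approximately, by a homeomorphism. Suppose we require the homeomorphism to lie in $\mathcal H_{(p)}$. If $h_n\in\mathcal H_{(p)}$ and $fh_n\to g$ uniformly, then $f(M)=fh_n(M)\to g(M)$ for every subcontinuum $M\ni p$, by Lemma~\ref{lem:L}; so $f$ and $g$ must have the same image on each such $M$. This necessary condition is sufficient.

\begin{proposition}\label{prop:key}
Let $p\in P$, and let $f,g:P\to I$ be maps with $f(M)=g(M)$ for every subcontinuum $M\ni p$, including $M=\{p\}$. For every $\varepsilon>0$ there is $h\in\mathcal H_{(p)}$ with $\|fh-g\|<\varepsilon$.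
\end{proposition}

The proof is given at the end of Section~\ref{sec:baf}. It uses nothing from the next two sections, in which we derive the theorems from the proposition.

\section{Two factors suffice}\label{sec:two}

Let $f:P\to I$ be a surjection with small fibers. To approximate $g\in\mathcal H(P)$ by $h_1h_2$ it is enough to make $fh_1h_2$ close to $fg$. In general $f$ and $fg$ do not satisfy the hypothesis of Proposition~\ref{prop:key} at any given point. The idea is to splice them into a third map that looks like $f$ from $p$ and like $fg$ from $q$. The splicing is already visible on the arc.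

\begin{example}\label{ex:splice}
On $I$ let $p=0$, $q=1$; the subcontinua containing these points are the intervals $[0,w]$ and $[w,1]$. Let $F$, $G$, $E$ be linear on each third of $I$, with values at $0,\frac13,\frac23,1$ equal to
\[
F:\ 0,1,0,1;\qquad G:\ 1,0,1,0;\qquad E:\ 0,1,1,0 .
\]
Then $G(t)=F(1-t)$, so $G$ is $F$ composed with the flip, and $F$ and $G$ disagree at both $p$ and $q$. The map $E$ equals $F$ on $[0,\frac13]$ and $G$ on $[\frac23,1]$. Since $F$ already maps $[0,\frac13]$ onto $I$, we have $E[0,w]=F[0,w]=[0,\min(3w,1)]$ for all $w$; since $G$ maps $[\frac23,1]$ onto $I$, we have $E[w,1]=G[w,1]=[0,\min(3(1-w),1)]$ for all $w$. So $(F,E)$ satisfies the hypothesis of Proposition~\ref{prop:key} at $p$ and $(E,G)$ satisfies it at $q$. On the arc the conclusion of the proposition fails: a homeomorphism $h$ fixing a neighborhood of $0$ fixes $1$, and $Fh(1)=1$ while $E(1)=0$. On the pseudo-arc it holds.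
\end{example}

The example uses two features of the end points of $I$. The subcontinua through each are nested, and there are disjoint subcontinua through $p$ and $q$ on which $F$ and $G$ are already onto. In $P$ the first holds at every point by (F1), and the second holds, up to a small truncation, because composants are dense and disjoint.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
By (F2) choose a surjection $f:P\to I$ and $\tau>0$ such that $|f(x)-f(y)|<\tau$ implies $\rho(x,y)<\varepsilon/2$. Let $0<\beta<\min(\tau/4,1/4)$.

The composant of $p$ is dense, so it contains points $x,y$ with $f(x)<\beta$ and $f(y)>1-\beta$. There are proper subcontinua containing $p,x$ and $p,y$; they are nested, and the larger one, $M_p$, is a proper subcontinuum containing $p,x,y$. Hence the interval $f(M_p)$ contains $[\beta,1-\beta]$. The map $fg$ is also a surjection, so the same argument gives a proper subcontinuum $M_q\ni q$ with $fg(M_q)\supset[\beta,1-\beta]$. If $M_p$ and $M_q$ met, they would be nested, and the larger would be a proper subcontinuum containing $p$ and $q$. As $p$ and $q$ lie in different composants, $M_p\cap M_q=\emptyset$.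

To make the images equal to $I$, let $\theta:I\to I$ be $0$ on $[0,\beta]$, $1$ on $[1-\beta,1]$ and affine on $[\beta,1-\beta]$. Then $|\theta(t)-t|\le\beta$ for all $t$: this holds on the two outer intervals, and on the middle one $\theta(t)-t$ is affine with end values $-\beta$ and $\beta$. Put $F=\theta f$ and $G=\theta fg$, so that $F(M_p)=I=G(M_q)$. By the Tietze extension theorem there is a map $E:P\to I$ with $E=F$ on $M_p$ and $E=G$ on $M_q$.

Let $M\ni p$ be a subcontinuum. By (F1), either $M\subset M_p$, and then $E(M)=F(M)$ because $E=F$ on $M$; or $M\supset M_p$, and then $E(M)=I=F(M)$. With $q$, $M_q$, $G$ in place of $p$, $M_p$, $F$ we get $E(M)=G(M)$ for every subcontinuum $M\ni q$. Proposition~\ref{prop:key}, applied at $p$ to $(F,E)$ and at $q$ to $(E,G)$, gives $h_1\in\mathcal H_{(p)}$ and $h_2\in\mathcal H_{(q)}$ with $\|Fh_1-E\|<\beta$ and $\|Eh_2-G\|<\beta$. Then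
\[
\|Fh_1h_2-G\|\le\|(Fh_1-E)h_2\|+\|Eh_2-G\|<2\beta ,
\]
and since $\|f-F\|\le\beta$ and $\|fg-G\|\le\beta$, we get $\|fh_1h_2-fg\|<4\beta<\tau$. By the choice of $\tau$, $\rho(h_1h_2(x),g(x))<\varepsilon/2$ for all $x$, so $d(h_1h_2,g)\le\varepsilon/2<\varepsilon$.

The product $h_1h_2$ is stable, and points $p,q$ as in the theorem exist because $P$ has more than one composant. Hence the stable homeomorphisms are dense.
\end{proof}

\begin{remark}
The hypothesis on $p$ and $q$ cannot be dropped. If they lie in one composant, some proper subcontinuum $N$ contains both, and by Lemma~\ref{lem:L} all products $h_1h_2$, and all their limits, map $N$ onto itself. Take a map $f:P\to I$ that is $0$ on $N$ and $1$ at some point outside $N$; it is onto because $P$ is connected. By (F4) there is $g\in\mathcal H(P)$ with $\|(1-f)-fg\|<\frac12$. Then $fg>\frac12$ on $N$, so $g(N)\ne N$.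
\end{remark}

\section{One factor does not suffice}\label{sec:one}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
\emph{The closure of $\mathcal H_{(p)}$.} By Lemma~\ref{lem:L} it is contained in $\mathcal L_p$. Conversely let $g\in\mathcal L_p$ and $\varepsilon>0$, and choose $f$ and $\tau$ as at the start of the proof of Theorem~\ref{thm:two}. For every subcontinuum $M\ni p$ we have $fg(M)=f(M)$, so Proposition~\ref{prop:key} gives $h\in\mathcal H_{(p)}$ with $\|fh-fg\|<\tau$, and $d(h,g)\le\varepsilon/2<\varepsilon$.

\emph{The closure of the union.} By the first part, $\bigcup_p\mathcal L_p$ contains $\bigcup_p\mathcal H_{(p)}$ and is contained in its closure. It remains to show that $\bigcup_p\mathcal L_p$ is closed. Let $g_n\in\mathcal L_{p_n}$ and $g_n\to g$; passing to a subsequence, let $p_n\to p$. We show $g\in\mathcal L_p$. A subcontinuum $M\ni p$ need not contain any $p_n$, so we approximate it by subcontinua through $p_n$ of the same size. Let $W$ be a Whitney map. Along an order arc from $\{p_n\}$ to $P$ the value of $W$ runs continuously from $0$ to $W(P)$, so there is a subcontinuum $M_n\ni p_n$ with $W(M_n)=W(M)$. Let $M'$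 be the limit of a convergent subsequence of $(M_n)$. Then $p\in M'$ and $W(M')=W(M)$. Since $M$ and $M'$ are nested and $W$ is strictly monotone, $M'=M$. As $C(P)$ is compact, $M_n\to M$. Now
\[
d_H(M_n,g(M))=d_H(g_n(M_n),g(M))\le d(g_n,g)+d_H(g(M_n),g(M))\to0,
\]
so $g(M)=\lim M_n=M$.

\emph{The union is not everything.} Let $f:P\to I$ and $\chi:I\to I$ be surjections and let $g$ satisfy $fg\approx\chi f$. If $g\in\mathcal L_p$, then along an order arc from $\{p\}$ to $P$ the intervals $f(M_t)$ form a continuous family, from a point to $I$, of intervals almost invariant under $\chi$. For the flip $\chi(t)=1-t$ this is no contradiction, as the intervals $[a,1-a]$ form such a family. For $\chi(t)=t^2$ the only invariant intervals are $\{0\}$, $\{1\}$ and $I$, and we obtain one as follows.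

Let $f^2$ be the pointwise square of $f$, again a surjection onto $I$. By (F4) there is $g\in\mathcal H(P)$ with $\|f^2-fg\|<\frac1{100}$. Suppose $g\in\mathcal L_p$, take an order arc $(M_t)$ from $\{p\}$ to $P$, and write $f(M_t)=[a_t,b_t]$. Then $fg(M_t)=[a_t,b_t]$ is within Hausdorff distance $\frac1{100}$ of $f^2(M_t)=[a_t^2,b_t^2]$, so $a_t-a_t^2\le\frac1{100}$ and $b_t-b_t^2\le\frac1{100}$ by \eqref{eq:dH-int}. On $[\frac1{50},\frac{49}{50}]$ the concave function $s-s^2$ is at least its common end value $\frac1{50}\cdot\frac{49}{50}>\frac1{100}$. Hence $a_t$ and $b_t$ stay in $Z=[0,\frac1{50}]\cup[\frac{49}{50},1]$. By \eqref{eq:dH-int} they depend continuously on $t$; $a_t$ runs from $f(p)$ to $0$ and $b_t$ runs from $f(p)$ to $1$. So $f(p)$ lies in both components of $Z$, which is impossible. Thus $g\notin\bigcup_p\mathcal L_p$.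
\end{proof}

\section{Compatible interval maps and paths in a square}\label{sec:interval}

We turn to Proposition~\ref{prop:key}, and first explain how it becomes a problem about intervals. By Lemma~\ref{lem:factor} we may assume $f=ae$ and $g=be$ with $e:P\to I$ a surjection and $a,b:I\to I$. We look for $h$ with $aeh\approx be$. Record $h$ by the points $(u,v)=(e(x),e(h(x)))$ of the square $I^2$; the requirement is $b(u)\approx a(v)$. So let $t\mapsto(\gamma(t),\sigma(t))$ be a path in the part of the square where $b(u)\approx a(v)$, with $\gamma$ onto. By Lemma~\ref{lem:lift} there is $e'$ with $\gamma e'\approx e$, and $\sigma e'$ is our candidate for $eh$. Indeed, if $h$ solves the new problem $\gamma e'h\approx\sigma e'$, then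
\[
aeh\approx a\gamma e'h\approx a\sigma e'\approx b\gamma e'\approx be .
\]
The new problem has the same form as the old one, with $(e',\gamma,\sigma)$ in place of $(e,a,b)$, and we may hope to iterate at finer and finer resolution.

The difficulty is to keep $h$ equal to the identity on a neighborhood $A$ of $p$. It is necessary that the path run along the diagonal over a set $K\supset e(A)$, but this is not enough for the iteration. By Lemma~\ref{lem:L}, $h$ will preserve every subcontinuum $M$ through an interior point of $A$, so the new problem is solvable only if $\gamma e'(M)\approx\sigma e'(M)$ for these $M$. The sets $e'(M)$ are intervals meeting $e'(A)$. This is the condition that must be passed from stage to stage.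

\begin{definition}
A \emph{marked set} is a nonempty finite union of intervals $K\subset I$. Maps $\mu,\nu:I\to I$ are \emph{$\eta$-compatible over $K$} if $d_H(\mu(L),\nu(L))\le\eta$ for every interval $L\subset I$ that meets $K$.
\end{definition}

Taking $L$ to be a point of $K$, or $L=I$, we see that $|\mu-\nu|\le\eta$ on $K$ and $d_H(\mu(I),\nu(I))\le\eta$. Compatibility survives a change of variable.

\begin{lemma}\label{lem:pull}
Let $\mu,\nu$ be $\eta$-compatible over $K$, and let $\lambda:I\to I$ be piecewise linear with $\lambda^{-1}(K)\neq\emptyset$. Then $\lambda^{-1}(K)$ is a marked set and $\mu\lambda,\nu\lambda$ are $\eta$-compatible over it.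
\end{lemma}

\begin{proof}
On each piece where $\lambda$ is affine, the preimage of an interval is an interval or empty, so $\lambda^{-1}(K)$ is a finite union of intervals. If an interval $L$ meets $\lambda^{-1}(K)$, then $\lambda(L)$ is an interval meeting $K$.
\end{proof}

The goal of this section is Lemma~\ref{lem:path}: from an $\eta$-compatible pair $\mu,\nu$ we produce a path $(\gamma,\sigma)$ with $\nu\gamma\approx\mu\sigma$ whose coordinates are $\zeta$-compatible, with $\zeta$ as small as we please. The following example shows the shape of the path.

\begin{example}\label{ex:tripod}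
Let $K=\{0\}$, $\mu(v)=1-|1-2v|$ and $\nu(u)=\min(2u,1)$; up to rescaling these are the maps $F$ and $E$ of Example~\ref{ex:splice} on $[0,\frac23]$. The intervals meeting $K$ are the $[0,w]$, and $\mu[0,w]=\nu[0,w]=[0,\min(2w,1)]$, so the maps are $0$-compatible over $K$. Solve $\nu(u)=\mu(v)$: for $u\le\frac12$ the equation $2u=\mu(v)$ gives $v=u$ or $v=1-u$, and for $u\ge\frac12$ the equation $1=\mu(v)$ gives $v=\frac12$. The solution set is a tripod with center $o=(\frac12,\frac12)$ and feet $(0,0)$, $(1,\frac12)$, $(0,1)$; see Figure~\ref{fig:tripod}. We want a path $(\gamma,\sigma)$ in the tripod that starts at $(0,0)$, has $\gamma$ onto, and has $d_H(\gamma[0,t],\sigma[0,t])\le\zeta$ for all $t$; that is, the largest values of $u$ and of $v$ reached so far must stay within $\zeta$ of each other. The shortest path through all feet, from $(0,0)$ through $o$ to $(1,\frac12)$, back to $o$ and on to $(0,1)$, fails: on arrival at $(1,\frac12)$ the ranges are $[0,1]$ and $[0,\frac12]$. Instead, take $\frac12=w_0<w_1<\dots<w_k=1$ with steps $<\zeta$, go from $(0,0)$ to $o$, and then for $i=1,\dots,k$ go to $(w_i,\frac12)$, back to $o$, to $(1-w_i,w_i)$,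 and back to $o$. During the $i$th round both largest values lie in $[w_{i-1},w_i]$. Note that $\|\gamma-\sigma\|=1$, attained at $(0,1)$: compatibility is much weaker than uniform closeness, and this leaves $h$ room to move points far from $A$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4]
\draw (0,0) rectangle (1,1);
\draw[dashed] (0,0.75) -- (0.75,0.75) -- (0.75,0);
\draw[very thick] (0,0) -- (0.5,0.5) -- (1,0.5);
\draw[very thick] (0.5,0.5) -- (0,1);
\fill (0.75,0.5) circle (0.5pt);
\fill (0.25,0.75) circle (0.5pt);
\node[below] at (0.52,0.48) {$o$};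
\node[below] at (0.75,0) {$w$};
\node[left] at (0,0.75) {$w$};
\node[below left] at (0,0) {$0$};
\node[below] at (1,0) {$1$};
\node[left] at (0,1) {$1$};
\node[below] at (0.4,0) {$u$};
\node[left] at (0,0.4) {$v$};
\end{tikzpicture}
\caption{The set $\{(u,v):\nu(u)=\mu(v)\}$ for $\nu(u)=\min(2u,1)$ and $\mu(v)=1-|1-2v|$ (thick). Inside each square $[0,w]^2$ (dashed) it joins $(0,0)$ to the side $u=w$ and to the side $v=w$ (dots). Visiting the two dots alternately while $w$ grows in small steps keeps the ranges of the two coordinates close.}
\label{fig:tripod}
\end{figure}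

What made the example work is that inside every square $[0,w]^2$ the starting point can be joined to both far sides within the allowed set. Lemma~\ref{lem:square} proves this in general. The allowed set $|\nu(u)-\mu(v)|<\eta'$ is cut out by two one-sided inequalities; each alone is easy to respect, and the next lemma combines them.

\begin{lemma}\label{lem:MV}
Let $D$ be a rectangle, $B_+,B_-\subset D$ disjoint closed sets, and $x,y\in D\setminus(B_+\cup B_-)$. If $x$ and $y$ are joined by a path in $D\setminus B_+$ and by a path in $D\setminus B_-$, then they are joined by a path in $D\setminus(B_+\cup B_-)$.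
\end{lemma}

\begin{proof}
The sets $U=D\setminus B_+$ and $V=D\setminus B_-$ are open in $D$, and they cover $D$ because $B_+\cap B_-=\emptyset$. The Mayer--Vietoris sequence in singular homology contains the exact piece
\[
H_1(D)\to H_0(U\cap V)\to H_0(U)\oplus H_0(V),
\]
and $H_1(D)=0$ since $D$ is convex, so the second map is injective. The group $H_0$ of a space is free abelian on its path components. By hypothesis $[x]-[y]$ is zero in $H_0(U)$ and in $H_0(V)$, hence in $H_0(U\cap V)$; so $x$ and $y$ lie in one path component of $U\cap V$.
\end{proof}

\begin{lemma}\label{lem:square}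
Let $J=[r,s]$ with $r<s$, let $\mu,\nu:J\to\mathbb R$ be maps, let $0<\eta<\eta'$, and assume $d_H(\mu[r,w],\nu[r,w])\le\eta$ for all $w\in J$. Put
\[
O_w=\{(u,v)\in[r,w]^2:|\nu(u)-\mu(v)|<\eta'\}.
\]
Then $(r,r)\in O_w$; let $S_w$ be its path component in $O_w$.
\begin{itemize}
\item[(i)] For each $w\in(r,s]$, the set $S_w$ meets both $\{u=w\}$ and $\{v=w\}$.
\item[(ii)] If also $d_H(\mu[w,s],\nu[w,s])\le\eta$ for all $w\in J$, then $(s,s)\in S_s$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:dH-int} the hypothesis says that on each $[r,x]$ the minima of $\mu$ and $\nu$ differ by at most $\eta$, and so do the maxima. For $x=r$ this gives $(r,r)\in O_w$. Fix $w\in(r,s]$ and let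
\[
B_\pm=\{(u,v)\in[r,w]^2:\pm(\nu(u)-\mu(v))\ge\eta'\}.
\]
These are disjoint compact sets, and $O_w=[r,w]^2\setminus(B_+\cup B_-)$.

\emph{Paths avoiding $B_+$.} We have to keep $\nu(u)-\mu(v)$ below $\eta'$. If $u$ rests at a minimum point of $\nu$, then $v$ may move freely; if $v$ rests at a maximum point of $\mu$, then $u$ may move freely. We alternate these two moves while the interval grows, and the slack $\eta'-\eta$ pays for the growth. The function $m(x)=\min\nu[r,x]$ is continuous, so there are $r=x_0<x_1<\dots<x_n=w$ with $m(x_i)-m(x_{i+1})<\eta'-\eta$. Choose $u_i,v_i\in[r,x_i]$ with $\nu(u_i)=m(x_i)$ and $\mu(v_i)=\max\mu[r,x_i]$; necessarily $u_0=v_0=r$. Go from $(u_i,v_i)$ to $(u_{i+1},v_{i+1})$ along the two segments through $(u_i,v_{i+1})$. On the first, $u=u_i$ and $v\in[r,x_{i+1}]$, so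
\[
\nu(u_i)-\mu(v)\le m(x_i)-\min\mu[r,x_{i+1}]\le m(x_i)-m(x_{i+1})+\eta<\eta' .
\]
On the second, $v=v_{i+1}$ and $u\in[r,x_{i+1}]$, so
\[
\nu(u)-\mu(v_{i+1})\le\max\nu[r,x_{i+1}]-\max\mu[r,x_{i+1}]\le\eta .
\]
Thus $(r,r)$ is joined outside $B_+$ to $(u_n,v_n)$, where $u_n$ is any prescribed minimum point of $\nu$ and $v_n$ any prescribed maximum point of $\mu$ on $[r,w]$. The whole horizontal segment $[r,w]\times\{v_n\}$ misses $B_+$ by the second estimate, and the whole vertical segment $\{u_n\}\times[r,w]$ misses $B_+$ because on it $\nu(u_n)-\mu(v)\le\min\nu[r,w]-\min\mu[r,w]\le\eta$. So $(r,r)$ is joined in $[r,w]^2\setminus B_+$ to the point $(w,v_n)$ and to the point $(u_n,w)$.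

\emph{Paths avoiding $B_-$.} Replacing $(\mu,\nu)$ by $(-\mu,-\nu)$ preserves the hypotheses and exchanges $B_+$ and $B_-$. So the same statements hold for $B_-$, with minima and maxima exchanged.

(i) The two paths to the side $\{u=w\}$ may end at different points, while Lemma~\ref{lem:MV} needs a common end point. We therefore enlarge the square to $D=[r,w+1]\times[r,w]$; the added part $(w,w+1]\times[r,w]$ misses $B_+\cup B_-$. Continue each path horizontally to $\{u=w+1\}$ and then vertically to $(w+1,r)$. Lemma~\ref{lem:MV} gives a path from $(r,r)$ to $(w+1,r)$ in $D\setminus(B_+\cup B_-)$. Up to and including its first point with $u=w$ it lies in $O_w$, so $S_w$ meets $\{u=w\}$. For the side $\{v=w\}$ use $D=[r,w]\times[r,w+1]$ and the end point $(r,w+1)$.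

(ii) Take $w=s$ and $D=J^2$. Fix a minimum point $u^*$ of $\nu$ and a maximum point $v^*$ of $\mu$ on $J$. We have a path outside $B_+$ from $(r,r)$ to $(u^*,v^*)$. The additional hypothesis is the original one for the maps $\mu(r+s-x)$, $\nu(r+s-x)$; reflecting back, we get a path outside $B_+$ from $(s,s)$ to $(u^*,v^*)$, and also $(s,s)\in O_s$. So $(r,r)$ and $(s,s)$ are joined in $D\setminus B_+$, and, by the change of sign, in $D\setminus B_-$. Lemma~\ref{lem:MV} joins them in $O_s$.
\end{proof}

In Example~\ref{ex:tripod} the hypothesis of (ii) fails, as $\mu(1)=0$ and $\nu(1)=1$, and indeed the tripod does not contain $(1,1)$. Part (ii) is needed to cross from one component of the marked set to the next; it is available there because compatibility holds from both sides.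

\begin{lemma}\label{lem:path}
Let $\mu,\nu:I\to I$ be $\eta$-compatible over a marked set $K$, and let $0<\eta<\eta'$ and $\zeta>0$. There are maps $\gamma,\sigma:I\to I$, with $\gamma$ onto, and a marked set $K'$ such that
\begin{itemize}
\item[(a)] $|\nu\gamma(t)-\mu\sigma(t)|<\eta'$ for all $t\in I$;
\item[(b)] $\gamma^{-1}(\operatorname{int}K)\subset\operatorname{int}K'$;
\item[(c)] $\gamma$ and $\sigma$ are $\zeta$-compatible over $K'$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $K=\bigcup_{i=1}^m[l_i,r_i]$ with $r_i<l_{i+1}$. A \emph{gap} is the closure of a component of $I\setminus K$; it is an interval with more than one point. For a gap $J$ let $O(J)=\{(u,v)\in J^2:|\nu(u)-\mu(v)|<\eta'\}$. We think of $t$ as time and build the path $(\gamma,\sigma)$ in $I^2$ from pieces.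

\emph{Sweeps.} Let $J=[r,s]$ be a gap with $r\in K$. Every interval $[r,w]$ meets $K$, so Lemma~\ref{lem:square}(i) applies to $\mu|_J$ and $\nu|_J$; in its notation $O(J)=O_s$. Take $r=w_0<w_1<\dots<w_k=s$ with steps $<\zeta$. A \emph{sweep from $(r,r)$} is a path that starts at $(r,r)$ and, in stages $i=1,\dots,k$, travels inside $S_{w_i}$ first to a point with $u=w_i$ and then to a point with $v=w_i$. It exists because $S_{w_i}$ is path connected, meets both sides, and contains $S_{w_{i-1}}$, where the previous stage ended. When stage $i$ begins, both coordinates have attained the value $w_{i-1}$, and until it ends both stay in $[r,w_i]$. So at any moment of stage $i$ the ranges of $u$ and $v$ so far are $[r,u^*]$ and $[r,v^*]$ with $u^*,v^*\in[w_{i-1},w_i]$. We record: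
\begin{quote}
(S) On every initial time segment of a sweep, the ranges of the two coordinates are at Hausdorff distance $<\zeta$; on the whole sweep both ranges are $J$; and the sweep lies in the path component of its starting point in $O(J)$.
\end{quote}
If $s\in K$, a sweep from $(s,s)$ is defined by reflecting $J$, and (S) holds for it as well.

\emph{The path.} Concatenate the following pieces in the order in which the sets $[l_i,r_i]$ and the gaps occur in $I$ from left to right, giving each piece a time interval of positive length, with total time interval $I$.
\begin{itemize}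
\item For $[l_i,r_i]$: the diagonal path $(u,u)$ with $u$ running from $l_i$ to $r_i$ (a constant path if $l_i=r_i$).
\item For an inner gap $J=[r_i,l_{i+1}]$: a sweep from $(r_i,r_i)$, then a path in $O(J)$ to the end point of a sweep from $(l_{i+1},l_{i+1})$, then the latter sweep run backward. All intervals $[r_i,w]$ and $[w,l_{i+1}]$ meet $K$, so by Lemma~\ref{lem:square}(ii) the starting points of the two sweeps lie in one path component of $O(J)$; by (S) so do their end points, and the connecting path exists.
\item For the gap $[0,l_1]$, if $l_1>0$: a sweep from $(l_1,l_1)$ run backward.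
\item For the gap $[r_m,1]$, if $r_m<1$: a sweep from $(r_m,r_m)$.
\end{itemize}
Consecutive pieces meet at the points $(l_i,l_i)$ and $(r_i,r_i)$, so the path is continuous. Diagonal time intervals and gap time intervals alternate. Let $K'$ be the union of the diagonal time intervals. The map $\gamma$ covers $K$ on the diagonal pieces and each gap on a sweep, so it is onto.

(a) During the time of a gap $J$ the path lies in $O(J)$. On $K'$ it is at a point $(u,u)$ with $u\in K$, where $|\nu(u)-\mu(u)|\le\eta<\eta'$.

(b) A gap meets $K$ only in end points of the gap, and such a point is a limit of points of $I\setminus K$, so it is not in $\operatorname{int}K$. During the closed time interval of a gap, $\gamma$ takes values in that gap. Hence the open set $\gamma^{-1}(\operatorname{int}K)$ misses all gap time intervals; it is an open subset of $K'$ and so lies in $\operatorname{int}K'$.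

(c) Let $L$ be a time interval containing a point $t_0\in K'$. Then $L$ is the union of $L\cap K'$ and of the sets $L\cap T$, where $T$ runs through the gap time intervals that meet $L$. On $L\cap K'$ we have $\gamma=\sigma$. Let $T$ be the time interval of a gap $J=[r,s]$, meeting $L$. The point $t_0$ lies at or to the left of the left end of $T$, or at or to the right of the right end; since $L$ is an interval, it contains that end of $T$, and that end is shared with a diagonal time interval. If it is the left end, the path on $T$ begins with a sweep from $(r,r)$ and $L\cap T$ is an initial segment of $T$. Either $L\cap T$ lies within the time of this sweep, and then $d_H(\gamma(L\cap T),\sigma(L\cap T))<\zeta$ by (S); or it contains the time of the whole sweep, and then both images are $J$, since the path stays in $J^2$ on $T$. If it is the right end, the path on $T$ finishes with a reversed sweep from $(s,s)$, the set $L\cap T$ is a terminal segment of $T$, and the same alternative holds. By \eqref{eq:dH-union}, $d_H(\gamma(L),\sigma(L))\le\zeta$.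
\end{proof}

The last argument shows why an inner gap needs a full sweep at each end. The connecting path is not controlled at all, but an interval $L$ that meets $K'$ can reach it only after containing a whole sweep, and by then both images have filled the gap.

\section{The back-and-forth construction}\label{sec:baf}

Fix a nonempty closed set $A\subset P$, on which the homeomorphism is to be the identity. The data of one stage of the iteration are as follows.

\begin{definition}
An \emph{$\eta$-system} is a quadruple $(e,K,a,b)$ in which $e:P\to I$ is a surjection, $K$ is a marked set with $e(A)\subset\operatorname{int}K$, and $a,b:I\to I$ are $\eta$-compatible over $K$. Its \emph{pair} is $(\varphi,\psi)=(ae,be)$.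
\end{definition}

A system poses the problem of finding $h$ with $h|_A=\mathrm{id}$ and $\varphi h\approx\psi$. We ask for $e(A)\subset\operatorname{int}K$ rather than $e(A)\subset K$ because Lemmas~\ref{lem:lift} and~\ref{lem:factor} reproduce $e$ only approximately, and the margin absorbs the error. From the remark after the definition of compatibility, the pair of an $\eta$-system satisfies
\begin{equation}\label{eq:pair}
|\varphi-\psi|\le\eta\ \text{ on }A,\qquad d_H(\varphi(P),\psi(P))\le\eta .
\end{equation}

One step replaces a system by a finer one. Both maps of the old pair factor approximately through the new pair by the same map $\alpha$; one map of the new pair separates points at a prescribed scale; and the new compatibility constant is arbitrarily small. The order of quantifiers matters: $\alpha$ and $\tau$ do not depend on $\zeta$, because $\zeta$ will be chosen from the modulus of continuity of $\alpha$ and from $\tau$.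

\begin{lemma}\label{lem:step}
Let an $\eta$-system with pair $(\varphi,\psi)$ be given, and let $0<\eta<\eta'$ and $\delta>0$. There are a map $\alpha:I\to I$ and $\tau>0$ such that for every $\zeta>0$ there is a $\zeta$-system whose pair $(\varphi',\psi')$ satisfies
\[
\|\varphi-\alpha\varphi'\|<\eta',\qquad\|\psi-\alpha\psi'\|<\eta',\qquad |\varphi'(x)-\varphi'(y)|<\tau\Rightarrow\rho(x,y)<\delta .
\]
The same holds with $\psi'$ in place of $\varphi'$ in the last condition.
\end{lemma}

\begin{proof}
Let the system be $(e,K,a,b)$. Fix $\eta_1\in(\eta,\eta')$ and $\omega=(\eta'-\eta_1)/2$.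

\emph{Refining $e$.} Choose $c>0$ such that $|t-t'|\le c$ implies $|a(t)-a(t')|<\omega$ and $|b(t)-b(t')|<\omega$, and such that $c$ is less than the distance from the compact set $e(A)$ to the closed set $I\setminus\operatorname{int}K$. By Lemma~\ref{lem:factor} there are a surjection $\tilde e$ with fibers of diameter $<\delta$ and a piecewise linear $\lambda$ with $\|e-\lambda\tilde e\|<c$. Put
\[
\mu=a\lambda,\qquad\nu=b\lambda,\qquad\tilde K=\lambda^{-1}(K),\qquad\alpha=\mu,
\]
and by (F2) choose $\tau>0$ such that $|\tilde e(x)-\tilde e(y)|<3\tau$ implies $\rho(x,y)<\delta$. By the choice of $c$,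
\[
\|\varphi-\mu\tilde e\|<\omega,\qquad\|\psi-\nu\tilde e\|<\omega,\qquad\lambda\tilde e(A)\subset\operatorname{int}K .
\]
So $\tilde e(A)$ lies in the open set $\lambda^{-1}(\operatorname{int}K)\subset\tilde K$, hence in $\operatorname{int}\tilde K$. In particular $\tilde K\ne\emptyset$, and by Lemma~\ref{lem:pull} it is a marked set over which $\mu,\nu$ are $\eta$-compatible.

\emph{Improving the compatibility.} Now let $\zeta>0$. Apply Lemma~\ref{lem:path} to $\mu,\nu,\tilde K$ with the constants $\eta<\eta_1$ and $\zeta$, obtaining $\gamma,\sigma,K'$. Choose $c'\in(0,\tau]$ less than the distance from $\tilde e(A)$ to $I\setminus\operatorname{int}\tilde K$ and such that $|t-t'|\le c'$ implies $|\mu(t)-\mu(t')|<\omega$ and $|\nu(t)-\nu(t')|<\omega$. Since $\gamma$ is onto, Lemma~\ref{lem:lift} gives a surjection $e'$ with $\|\gamma e'-\tilde e\|<c'$. Then $\gamma e'(A)\subset\operatorname{int}\tilde K$, so $e'(A)\subset\operatorname{int}K'$ by (b), and by (c) the quadruple $(e',K',\gamma,\sigma)$ is a $\zeta$-system. Its pair is $\varphi'=\gamma e'$, $\psi'=\sigma e'$. We have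
\begin{align*}
\|\varphi-\alpha\varphi'\|&\le\|\varphi-\mu\tilde e\|+\|\mu\tilde e-\mu\gamma e'\|<2\omega<\eta',\\
\|\psi-\alpha\psi'\|&\le\|\psi-\nu\tilde e\|+\|\nu\tilde e-\nu\gamma e'\|+\|\nu\gamma e'-\mu\sigma e'\|<2\omega+\eta_1=\eta',
\end{align*}
where the last term is bounded by (a). If $|\varphi'(x)-\varphi'(y)|<\tau$, then $|\tilde e(x)-\tilde e(y)|<\tau+2c'\le3\tau$, so $\rho(x,y)<\delta$.

For the last sentence, apply what was proved to the $\eta$-system $(e,K,b,a)$, whose pair is $(\psi,\varphi)$, and exchange the last two entries of the resulting system.
\end{proof}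

Iterating, we refine the first and the second map alternately. In the limit the first maps assemble into an embedding $\Phi$ of $P$ in the Hilbert cube and the second maps into an embedding $\Psi$ with the same image, and $h=\Phi^{-1}\Psi$. Refining only the first maps would leave $\Psi$ without a reason to be injective.

\begin{proposition}\label{prop:limit}
Let $\eta>0$, and let an $\eta$-system with pair $(\varphi_0,\psi_0)$ be given. There is $h\in\mathcal H(P)$ with $h|_A=\mathrm{id}$ and $\|\varphi_0h-\psi_0\|<5\eta$.
\end{proposition}

\begin{proof}
\emph{Construction.} Put $\zeta_0=\tau_0=\eta$. Suppose that for some $n\ge0$ we have a $\zeta_n$-system with pair $(\varphi_n,\psi_n)$, maps $\alpha_0,\dots,\alpha_{n-1}$ and numbers $\tau_0,\dots,\tau_n$. Apply Lemma~\ref{lem:step} with $\eta'=2\zeta_n$ and $\delta=1/(n+1)$, imposing the separation condition on the new first map if $n+1$ is odd and on the new second map if $n+1$ is even. This gives $\alpha_n$ and $\tau_{n+1}$. Write $\alpha_{m,n}=\alpha_m\alpha_{m+1}\cdots\alpha_{n-1}$ for $m<n$ and $\alpha_{n,n}=\mathrm{id}$. Only now choose $\zeta_{n+1}>0$, by uniform continuity of the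 finitely many maps $\alpha_{m,n+1}$, so small that \eqref{eq:mod} below holds for the index $n+1$, and take the $\zeta_{n+1}$-system that the lemma provides. The result is:
\begin{gather}
|t-t'|\le2\zeta_n\ \Rightarrow\ |\alpha_{m,n}(t)-\alpha_{m,n}(t')|\le2^{-n-3}\tau_m\qquad(n\ge1,\ 0\le m\le n),\label{eq:mod}\\
\|\varphi_n-\alpha_n\varphi_{n+1}\|<2\zeta_n,\qquad\|\psi_n-\alpha_n\psi_{n+1}\|<2\zeta_n\qquad(n\ge0),\label{eq:fact}
\end{gather}
and $|\varphi_m(x)-\varphi_m(y)|<\tau_m$ implies $\rho(x,y)<1/m$ for odd $m$, while the same holds for $\psi_m$ for even $m\ge2$.

\emph{Limits.} Since $\alpha_{m,n+1}\varphi_{n+1}=\alpha_{m,n}(\alpha_n\varphi_{n+1})$, conditions \eqref{eq:mod} and \eqref{eq:fact} give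
\[
\|\alpha_{m,n}\varphi_n-\alpha_{m,n+1}\varphi_{n+1}\|\le2^{-n-3}\tau_m\qquad(n\ge\max(m,1)),
\]
and the same estimate for $\psi$. So the uniform limits $\Phi_m=\lim_n\alpha_{m,n}\varphi_n$ and $\Psi_m=\lim_n\alpha_{m,n}\psi_n$ exist and are maps $P\to I$. For $m\ge1$, summing over $n\ge m$ gives the bound $2^{-m-2}\tau_m\le\tau_m/8$. For $m=0$, the term $n=0$ is less than $2\eta$ by \eqref{eq:fact} and the others sum to at most $\eta/8$. Thus
\begin{equation}\label{eq:close}
\begin{gathered}
\|\Phi_m-\varphi_m\|,\ \|\Psi_m-\psi_m\|\le\tau_m/8\quad(m\ge1),\\
\|\Phi_0-\varphi_0\|,\ \|\Psi_0-\psi_0\|\le2\eta+\eta/8 .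
\end{gathered}
\end{equation}
Let $\Phi=(\Phi_m)_{m\ge0}$ and $\Psi=(\Psi_m)_{m\ge0}$, maps from $P$ to the product of countably many copies of $I$.

\emph{$\Phi$ and $\Psi$ are injective.} If $\Phi(x)=\Phi(y)$, then for odd $m$ we have $|\varphi_m(x)-\varphi_m(y)|\le\tau_m/4<\tau_m$ by \eqref{eq:close}, so $\rho(x,y)<1/m$. As $m$ is arbitrarily large, $x=y$. For $\Psi$ use $\psi_m$ with even $m\ge2$.

\emph{$\Phi(P)=\Psi(P)$.} Let $x\in P$. By \eqref{eq:pair} there are $y_n\in P$ with $|\varphi_n(y_n)-\psi_n(x)|\le\zeta_n$, and by \eqref{eq:mod}
\[
|\alpha_{m,n}\varphi_n(y_n)-\alpha_{m,n}\psi_n(x)|\le2^{-n-3}\tau_m\qquad(n\ge\max(m,1)).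
\]
Let $y$ be the limit of a subsequence of $(y_n)$. Along it $\alpha_{m,n}\varphi_n(y_n)\to\Phi_m(y)$, by uniform convergence and continuity of $\Phi_m$, while $\alpha_{m,n}\psi_n(x)\to\Psi_m(x)$. So $\Phi(y)=\Psi(x)$, and $\Psi(P)\subset\Phi(P)$. Exchanging $\varphi$ and $\psi$ gives the other inclusion.

\emph{The homeomorphism.} A continuous injection of a compact space into a metrizable space is a homeomorphism onto its image. Hence $h=\Phi^{-1}\Psi$ belongs to $\mathcal H(P)$, and $\Phi_mh=\Psi_m$ for all $m$. For $x\in A$ we may take $y_n=x$ in the previous paragraph, by the first part of \eqref{eq:pair}; so $\Phi(x)=\Psi(x)$ and $h(x)=x$. Finally, by \eqref{eq:close},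
\[
\|\varphi_0h-\psi_0\|\le\|\varphi_0h-\Phi_0h\|+\|\Psi_0-\psi_0\|\le4\eta+\eta/4<5\eta .\qedhere
\]
\end{proof}

It remains to produce the first system. The hypothesis of Proposition~\ref{prop:key} concerns continua through the single point $p$, while a system needs a marked set with interior. Compactness of $C(P)$ spreads the hypothesis, with a small loss, to continua that pass near $p$.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $\eta=\varepsilon/6$, and let $B(p,\delta)$ denote the open ball. There is $\delta>0$ such that $d_H(f(M),g(M))\le\eta/2$ for every subcontinuum $M$ meeting $B(p,\delta)$. Otherwise there are subcontinua $M_n$ meeting $B(p,1/n)$ with $d_H(f(M_n),g(M_n))>\eta/2$; a subsequence converges in $C(P)$ to some $M$, which contains $p$ and satisfies $d_H(f(M),g(M))\ge\eta/2$, contrary to the hypothesis.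

By Lemma~\ref{lem:factor} there are a surjection $e:P\to I$ with fibers of diameter $<\delta$ and maps $a,b:I\to I$ with $\|f-ae\|<\eta/4$ and $\|g-be\|<\eta/4$. The fiber through $p$ lies in $B(p,\delta)$, so the compact set $e(P\setminus B(p,\delta))$ does not contain $e(p)$. Choose an interval $K$ that is a neighborhood of $e(p)$ in $I$ and misses this set; then $e^{-1}(K)\subset B(p,\delta)$. Choose an interval $K_1\subset\operatorname{int}K$ that is still a neighborhood of $e(p)$, and put $A=e^{-1}(K_1)$. This is a closed neighborhood of $p$ with $e(A)\subset\operatorname{int}K$.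

Let $L$ be an interval meeting $K$. By Lemma~\ref{lem:onto} there is a subcontinuum $M$ with $e(M)=L$; it meets $e^{-1}(K)$, hence $B(p,\delta)$. Therefore
\begin{align*}
d_H(a(L),b(L))&\le d_H(ae(M),f(M))+d_H(f(M),g(M))+d_H(g(M),be(M))\\
&\le\eta/4+\eta/2+\eta/4=\eta .
\end{align*}
So $(e,K,a,b)$ is an $\eta$-system for this set $A$. Proposition~\ref{prop:limit} gives $h\in\mathcal H(P)$ with $h|_A=\mathrm{id}$ and $\|aeh-be\|<5\eta$. Then $h\in\mathcal H_{(p)}$ and
\[
\|fh-g\|\le\|fh-aeh\|+\|aeh-be\|+\|be-g\|<\eta/4+5\eta+\eta/4<\varepsilon .\qedhere
\]
\end{proof}

With Proposition~\ref{prop:key}, the proofs of Theorems~\ref{thm:two} and~\ref{thm:one} are complete.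

\begin{thebibliography}{9}

\bibitem{IS} Irwin and Solecki, \emph{Projective Fra\"{\i}ss\'e limits and the pseudo-arc}, Trans. AMS \textbf{358} (2006).

\bibitem{nadler1} Nadler, \emph{Continuum Theory}.

\bibitem{nadler2} Nadler, \emph{Hyperspaces of Sets}.

\bibitem{stable} \emph{Stable homeomorphisms of the pseudo-arc},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak demo.\allowbreak remotlog.com/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 6919D2FE2B1C3AC8\allowbreak C7D208DA92FB6136/\allowbreak S0008414X0001511Xa.pdf/\allowbreak stable-\allowbreak homeomorphisms-\allowbreak of-\allowbreak the-\allowbreak pseudo-arc.pdf}.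

\end{thebibliography}
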